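# Letting the pole of the pluricomplex Green function go to the boundary

## 1. The unit disc, by hand

Let $D$ be the unit disc in $\mathbb C$. Its Green function with pole $w\in D$ is $\log m(z,w)$, where
$$m(z,w)=\left|\frac{z-w}{1-\bar w z}\right| .$$
It is negative, harmonic off $w$, has a logarithmic singularity at $w$, and vanishes on the unit circle. How does $m$ behave when $z$, or $w$, or both go to the circle? Expanding $|1-\bar wz|^2-|z-w|^2$ gives
$$1-m(z,w)^2=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar w z|^2}. \tag{1}$$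
For $|z|,|w|\le 1$ the denominator vanishes only if $\bar w z=1$, which forces $|z|=|w|=1$ and $z=w$. So the formula for $m$ is continuous on $\bar D\times\bar D$ minus the diagonal of the circle, and by (1) its value is $1$ as soon as $|z|=1$ or $|w|=1$. The diagonal must be removed: $m(t,t)=0$ and $m(1,t)=1$ for $0<t<1$, so there is no limit at $(1,1)$.

Thus in the disc the variable $z$ and the pole $w$ may go to the boundary independently, provided they do not go to the same boundary point. The subject of this lecture is what happens to this statement in $\mathbb C^n$.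

## 2. Hyperconvex domains, pluricomplex Green functions, and the bidisc

We write psh for plurisubharmonic and $PSH^-(\Omega)$ for the negative psh functions on $\Omega$. Functions may take the value $-\infty$. "Continuous" for a $[-\infty,\infty)$-valued function means continuous as an extended-valued function, and $\log 0=-\infty$. We put $s^+=\max(s,0)$ and $D_R=\{|\zeta|<R\}$. The textbook facts used freely are these: the maximum of two psh functions is psh; a decreasing limit of psh functions on a domain is psh or $\equiv-\infty$; a psh function composed with a holomorphic map is psh or $\equiv-\infty$; a subharmonic function on a punctured disc that is bounded above near the puncture extends subharmonically; and the maximum principle.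

**Definition (hyperconvex).** A bounded domain $\Omega\subset\mathbb C^n$ is hyperconvex if there is $u\in PSH^-(\Omega)$ with $u(z)\to0$ as $z\to\partial\Omega$.

The polydisc $D^n$ is hyperconvex, with $u=\max_k|z_k|-1$. The punctured disc $D\setminus\{0\}$ is not: such a $u$ would extend subharmonically across $0$ with value $\limsup_{z\to0}u=0$, an interior maximum, so $u\equiv0$, which is not negative.

**Definition (Green function).** Let $\Omega$ be a bounded domain and $w\in\Omega$. A *competitor* for $G_\Omega(\cdot,w)$ is a $v\in PSH^-(\Omega)$ with $v\le\log|\cdot-w|+C$ for some constant $C$. The pluricomplex Green function $G_\Omega(\cdot,w)$ is the supremum of all competitors.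

For example, $\log(|\cdot-w|/\operatorname{diam}\Omega)$ is a competitor, so $G_\Omega(z,w)\ge\log(|z-w|/\operatorname{diam}\Omega)$. Lower bounds for $G$ come from competitors. Upper bounds come from holomorphic discs.

**Lemma 1 (disc principle).** Let $f:D\to\Omega$ be holomorphic with $f(0)=w$, and let $v$ be a competitor for $G_\Omega(\cdot,w)$. Then $v(f(\zeta))\le\log|\zeta|$. Hence
$$G_\Omega(f(\zeta),w)\le\log|\zeta|. \tag{2}$$

*Proof.* If $v\circ f\equiv-\infty$ there is nothing to show. Otherwise $v\circ f-\log|\zeta|$ is subharmonic on $D\setminus\{0\}$. Near $0$ we have $v(f(\zeta))\le\log|f(\zeta)-w|+C\le\log|\zeta|+C'$, so the difference is bounded above there and extends subharmonically to $D$. Its $\limsup$ at $\partial D$ is $\le0$, so it is $\le0$ by the maximum principle. $\square$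

**Example (the bidisc).** We claim
$$G_{D^2}(z,w)=\max\bigl(\log m(z_1,w_1),\log m(z_2,w_2)\bigr). \tag{3}$$
The right side is negative and psh in $z$, and $\log m(z_k,w_k)\le\log|z-w|-\log(1-|w_k|)$; so it is a competitor, and $\ge$ holds. For $\le$, let $z\neq w$, let $T_k$ be an automorphism of $D$ with $T_k(0)=w_k$, and put $s_k=T_k^{-1}(z_k)$, so $|s_k|=m(z_k,w_k)$. Say $|s_1|\ge|s_2|$; then $s_1\ne0$. The disc $f(\zeta)=(T_1(\zeta),T_2(s_2\zeta/s_1))$ lies in $D^2$, with $f(0)=w$ and $f(s_1)=z$, so $G_{D^2}(z,w)\le\log|s_1|$ by (2). The case $|s_2|\ge|s_1|$ is the same.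

Now let the bidisc answer the question. Take $z=(t,0)$ and $w=(t,\frac12)$ with $t\to1$. By (3), $e^{G(z,w)}=\frac12$ for all $t$, although $z$ and $w$ tend to two *different* boundary points $(1,0)$ and $(1,\frac12)$. On the other hand, keep $z$ in a compact set, say $|z_1|,|z_2|\le s<1$, and let only $w$ go to $\partial D^2$. By (1), $1-m(z_k,w_k)^2\le(1-|w_k|^2)/(1-s)^2$, and $\max_k|w_k|\to1$, so $e^{G(z,w)}\to1$ uniformly in $z$. So there are two questions, and the bidisc answers them differently.

## 3. The two theorems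

Write $\Delta_{\partial\Omega}=\{(z,z):z\in\partial\Omega\}$. The starting point is a theorem of Demailly (1985), which we use: *if $\Omega$ is hyperconvex, then $e^{G_\Omega}$ on $\Omega\times\Omega$ (with $e^{G_\Omega(w,w)}=0$) extends continuously to $\bar\Omega\times\Omega$, with value $1$ when $z\in\partial\Omega$.* The problem, posed in "Bergman Kernel and Pluripotential Theory", is to prove or disprove, for a bounded hyperconvex $\Omega\subset\mathbb C^n$,
$$e^{G_\Omega}\in C\bigl(\bar\Omega\times\bar\Omega\setminus\Delta_{\partial\Omega}\bigr), \tag{4}$$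
that is, whether $e^{G_\Omega}$ extends from $\Omega\times\Omega$ to a continuous function on $\bar\Omega\times\bar\Omega\setminus\Delta_{\partial\Omega}$.

**Theorem 1.** For $n=1$, statement (4) is true. For every $n\ge2$ it is false: it fails for the polydisc $D^n$, and also for a bounded convex domain with $C^\infty$ boundary.

The problem is quoted together with a result of Herbort (2000), that (4) holds if $\partial\Omega\in C^2$. In the counterexamples for Theorem 1 both variables tend to $\partial\Omega$, at different boundary points. So the quoted result cannot hold when read literally with $z,w$ both allowed on $\partial\Omega$; presumably it concerns $w\to\partial\Omega$ with $z$ in compact subsets of $\Omega$. We do not use it. What remains is whether $e^{G_\Omega}$ extends continuously to $\bar\Omega\times\bar\Omega\setminus(\partial\Omega\times\partial\Omega)$ with value $1$ when $w\in\partial\Omega$, i.e. whether $G_\Omega(\cdot,w)\to0$ locally uniformly in $\Omega$ as $w\to\partial\Omega$.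

**Theorem 2.** For every $n\ge3$ there are a bounded hyperconvex domain $\Omega\subset\mathbb C^n$, points $p_j\to p\in\Omega$ (an interior point) and $w_j\to w_0\in\partial\Omega$ with
$$G_\Omega(p_j,w_j)\le-\log3\qquad\text{for all }j.$$
Hence $G_\Omega(\cdot,w)\not\to0$ locally uniformly as $w\to\partial\Omega$, and $e^{G_\Omega}$ has no continuous extension to $(\Omega\times\Omega)\cup\{(p,w_0)\}$ with value $1$ at $(p,w_0)$. By a theorem of Błocki and Pflug it has none with any other value either.

Not settled here: Theorem 2 for $n=2$, and whether $p_j$ can be replaced by one fixed point.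

## 4. Flat discs in the boundary: $n\ge2$ in Theorem 1

**Polydisc.** The purpose of this step is to turn the bidisc computation into a contradiction with (4). Let $n\ge2$, $\Omega=D^n$, $a=(1,0,0,\dots)$, $b=(1,\frac12,0,\dots)$, which are distinct points of $\partial\Omega$. Suppose a continuous extension $\Phi$ exists. By density of $\Omega\times\Omega$ it agrees with Demailly's extension on $\bar\Omega\times\Omega$. So $\Phi(a,(t,\frac12,0,\dots))=1$ for $0<t<1$, and $t\to1$ gives $\Phi(a,b)=1$. On the other hand the disc $\zeta\mapsto(t,\zeta,0,\dots)$, $|\zeta|<1$, lies in $\Omega$. Reparametrize it by an automorphism of $D$ taking $0$ to $\frac12$; the parameter of the point $(t,0,\dots)$ then has modulus $m(0,\frac12)=\frac12$, and (2) gives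
$$G_\Omega\bigl((t,0,\dots),(t,\tfrac12,0,\dots)\bigr)\le\log\tfrac12 .$$
Letting $t\to1$ gives $\Phi(a,b)\le\frac12$, a contradiction.

**Smooth convex domain.** The argument used only that $\Omega$ is bounded and hyperconvex, contains the discs $\{(t,\zeta,0,\dots):|\zeta|<1\}$ for $0<t<1$, and that $a,b\in\partial\Omega$. So we look for a smooth convex domain with these properties. Let $\chi(s)=0$ for $s\le1$ and $\chi(s)=\int_1^se^{-1/(\sigma-1)}\,d\sigma$ for $s>1$. Then $\chi\in C^\infty(\mathbb R)$ is convex and nondecreasing, $\chi,\chi'>0$ on $(1,\infty)$, and $\chi(s)\to\infty$ as $s\to\infty$. Put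
$$\Omega=\{\psi<1\},\qquad\psi(z)=|z_1|^2+\sum_{k\ge2}\chi(|z_k|^2).$$
A convex nondecreasing function of a convex function is convex, so $\psi$ is convex. The set $\{\psi\le1\}$ is compact since $\psi\to\infty$ at infinity. So $\Omega$ is a bounded convex domain, and $\psi-1$ is a negative psh function tending to $0$ at $\partial\Omega$. The gradient of $\psi$ does not vanish on $\partial\Omega\subset\{\psi=1\}$: if $z_1\ne0$ then $\partial\psi/\partial\bar z_1=z_1\ne0$; if $z_1=0$, some $\chi(|z_k|^2)>0$, so $|z_k|>1$ and $\partial\psi/\partial\bar z_k=z_k\chi'(|z_k|^2)\ne0$. Hence $\partial\Omega$ is $C^\infty$. Finally $\psi(t,\zeta,0,\dots)=t^2$ for $|\zeta|<1$, so $\Omega$ contains the required discs; and $a,b$ are limits of points of these discs with $\psi(a)=\psi(b)=1$, so $a,b\in\partial\Omega$. The polydisc argument applies verbatim.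

## 5. One variable: comparison in the pole

Let $n=1$ and let $\Omega\subset\mathbb C$ be bounded and hyperconvex.

**Step 1: $G$ is the classical Green function.** This gives us symmetry. The function $u$ is negative, subharmonic and tends to $0$ at every boundary point, so it is a barrier at every boundary point (in the form: a negative subharmonic function with limit $0$ at the point), and by the classical theorem on barriers every boundary point is regular for the Dirichlet problem. So for $w\in\Omega$ there is the classical Green function $g(\cdot,w)$: harmonic off $w$, equal to $\log|\cdot-w|$ plus a harmonic function, with boundary values $0$. It is negative, hence a competitor. If $v$ is any competitor, $v-g(\cdot,w)$ is subharmonic off $w$ and bounded above near $w$, so it extends subharmonically; its $\limsup$ at $\partial\Omega$ is $\le0$; so $v\le g(\cdot,w)$. Thus $G=g$, and the classical Green function is symmetric: $G(z,w)=G(w,z)$.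

**Step 2: what has to be shown.** A function on $\Omega\times\Omega$ extends continuously to a larger set in its closure if it has a limit, along $\Omega\times\Omega$, at each point of the larger set. At points of $\bar\Omega\times\Omega$ this is Demailly's theorem. So it remains to prove that $G(z,w)\to0$ as $\Omega\times\Omega\ni(z,w)\to(z_0,w_0)$ whenever $w_0\in\partial\Omega$ and $z_0\in\bar\Omega\setminus\{w_0\}$.

**Step 3: a comparison function.** Its purpose is to dominate $-G(z,\cdot)$ near $w_0$. Take $0<\rho<|z_0-w_0|$. Points of $\Omega$ near $z_0$ are outside $B(w_0,\rho)$, so $\Omega\not\subset B(w_0,\rho)$, and since $\Omega$ is connected with points near $w_0$, the circle $\partial B(w_0,\rho/2)$ meets $\Omega$. Let $H\in C(\bar\Omega)$ be harmonic in $\Omega$ with boundary values $\min(1,2|\zeta-w_0|/\rho)$. These are nonnegative and vanish only at $w_0$. Moreover $\partial\Omega\neq\{w_0\}$, since otherwise $\Omega$ would be open and closed in the connected set $\mathbb C\setminus\{w_0\}$, hence unbounded. So $H>0$ on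 $\bar\Omega\setminus\{w_0\}$, and $c_0:=\min_{\bar\Omega\cap\partial B(w_0,\rho/2)}H>0$.

**Step 4: the comparison.** Let $z\in\Omega$ with $|z-w_0|\ge\rho$. By symmetry, $-G(z,\cdot)=-G(\cdot,z)$ is harmonic in $\Omega\cap B(w_0,\rho/2)$ and has boundary values $0$ on $\partial\Omega$. On $\Omega\cap\partial B(w_0,\rho/2)$ we have $|z-w|\ge\rho/2$, so $G(z,w)\ge\log(|z-w|/\operatorname{diam}\Omega)$ gives $-G(z,w)\le C:=\log(2\operatorname{diam}\Omega/\rho)$, and $C>0$ since $\operatorname{diam}\Omega\ge|z_0-w_0|>\rho$. So $-G(z,\cdot)-(C/c_0)H$ has $\limsup\le0$ at every boundary point of $\Omega\cap B(w_0,\rho/2)$, and the maximum principle gives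
$$0\le-G(z,w)\le\frac{C}{c_0}H(w)\qquad(w\in\Omega\cap B(w_0,\rho/2)),$$
uniformly in $z$. As $(z,w)\to(z_0,w_0)$, eventually $|z-w_0|\ge\rho$, and $H(w)\to H(w_0)=0$. This proves Theorem 1. $\square$

The step that used $n=1$ is that $-G(z,\cdot)$ is harmonic *in the pole*, with boundary values $0$. For $n\ge2$ the definition gives us no such control.

## 6. A single disc never reaches an interior point

We turn to Theorem 2. The sensible first attempt is to copy Section 4: find discs $f_j:D\to\Omega$ with $f_j(0)=w_j\to w_0\in\partial\Omega$ that pass, at a parameter staying in a fixed compact subset of $D$, close to an interior point $p$. The exhaustion function forbids this.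

**Lemma 2.** Let $\Omega$ be bounded and hyperconvex, $p\in\Omega$, $w_j\to w_0\in\partial\Omega$ with $w_j\in\Omega$, and $0<q<1$. There are no holomorphic $f_j:D\to\Omega$ and points $|\zeta_j|\le q$ with $f_j(0)=w_j$ and $f_j(\zeta_j)\to p$.

*Proof.* Suppose there are. Let $u$ be an exhaustion as in the definition. It is upper semicontinuous and negative, so $u\le-c<0$ on some ball $B(p,2s)$ relatively compact in $\Omega$. Put $R=\frac{1+q}2$. Since $\Omega$ is bounded, Cauchy's estimate gives $|f_j'|\le A$ on $|\zeta|\le R$ with $A$ independent of $j$. With $\kappa=\min(s/A,\frac{1-q}2)$ we get, for large $j$, $|f_j(\zeta)-p|<2s$ whenever $|\zeta-\zeta_j|<\kappa$, and the disc $|\zeta-\zeta_j|<\kappa$ lies in $|\zeta|<R$. The sub-mean value property (trivial if $u\circ f_j\equiv-\infty$) gives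
$$\pi R^2\,u(w_j)\le\int_{|\zeta|<R}u\circ f_j\le-c\pi\kappa^2 ,$$
which contradicts $u(w_j)\to0$. $\square$

So a disc centered at $w_j$ stays near $\partial\Omega$ on every compact part of $D$. We therefore use discs in two stages. Let many discs centered at $w_j$ end, at parameter of modulus $\frac13$, near the edge of *another* disc $V_j\subset\Omega$, at points that do approach $\partial\Omega$ as $j\to\infty$. By Lemma 1 every competitor is $\le-\log3$ at these endpoints. If the endpoints fill a circle in $V_j$, the maximum principle on $V_j$ carries the bound to the center of $V_j$, which may be far from the boundary.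

## 7. A full circle of discs, and why a third variable

The simplest layout uses coordinates $(x,y)\in\mathbb C^2$, the vertical disc $\{0\}\times D$, and the discs $x\mapsto(x,a(1-x))$, $|x|<3$, with $|a|$ slightly below $1$. For every $a$ this disc passes through $(1,0)$ at $x=1$ and through $(0,a)$ at $x=0$. In $D_3$, the Möbius map $\zeta\mapsto3(\zeta+\frac13)/(1+\frac\zeta3)$ takes $0$ to $1$ and $-\frac13$ to $0$, so the endpoint has parameter of modulus $\frac13$. In two variables this layout fails, for the following reason.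

**Lemma 3.** Let $\Omega\subset\mathbb C^2$ be bounded and hyperconvex, $0<q<1$, $0<|x_*|<3$. Suppose $\Omega$ contains $\{0\}\times D$ and all points $(x,a(1-x/x_*))$ with $|x|<3$, $|a|=q$. Then $\Omega$ contains $(x,0)$ for all $|x|<3$.

*Proof.* For $x=x_*$ the point is on the given discs. For $x\ne x_*$ join $0$ to $x$ by a path $x(s)$, $0\le s\le1$, in $D_3\setminus\{x_*\}$, and let $\Delta_s=\{x(s)\}\times\{|y|\le q|1-x(s)/x_*|\}$. The circles $\partial\Delta_s$ fill a compact subset $K$ of $\Omega$, and $\max_Ku=-c<0$. The set $S$ of all $s$ with $\Delta_s\subset\Omega$ contains $0$ and is open. It is closed: if $S\ni s_k\to s$, then $u\le-c$ on $\Delta_{s_k}$ by the maximum principle, every point of $\Delta_s$ is a limit of points of the $\Delta_{s_k}$, and such a limit is not in $\partial\Omega$ since $u\to0$ there. So $S=[0,1]$. $\square$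

Take $x_*=x_j\to1$, with poles $w_j=(x_j,0)$. Then $(1,0)$ lies in $\Omega$, and the poles do not tend to the boundary. What goes wrong is that the discs form a full circle over *every* $x$, and circles get filled in. A third coordinate $t$ separates them. Fix a level $\delta>0$, finitely many points $a_1,\dots,a_m$ equally spaced on $|a|=1-\varepsilon$, and use the discs
$$x\mapsto\bigl(x,\ a_l(1-x),\ t_l(x)\bigr),\qquad t_l(x)=\delta+b\,a_l\,x(1-x).$$
At $x=1$ all of them pass through $(1,0,\delta)$; at $x=0$ all of them are at level $\delta$, at the points $(0,a_l,\delta)$ of the vertical disc $V=\{(0,y,\delta):|y|<1\}$; and for $x\neq0,1$ the numbers $t_l(x)$ are distinct, so the discs lie at different levels. The gaps between the $a_l$ will be filled by thickening each disc slightly in the $y$-direction. We do this for a sequence of levels $\delta_j\to0$ inside one domain.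

Two devices keep that domain hyperconvex. The first is a psh function $E(x,t)$ that is $-\infty$ on the graphs $t=t_l(x)$ and at least $|t|/2$ outside thin neighborhoods $Z_j$ of them; outside $Z=\bigcup Z_j$ we impose $|y|<e^{-E}$, so only inside $Z$ can $|y|$ come near $1$ at that level. The second is the polynomial $W=xy-(t-\delta)/b$. On the $l$-th disc $W=xa_l(1-x)-a_lx(1-x)=0$, for *every* $l$, and $W=0$ on $V$ as well. Inside $Z_j$, near $|y|=1$, we force $|W|$ to be tiny. As $W\approx x(y-a_l(1-x))$ there, this leaves two thin pieces: the part near $V$, and a tube around the $l$-th disc. The tubes may leave the basic domain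
$$M=\{(x,y):|y|<1,\ 16|x|<(1-|y|)^2\}=\{|y|<1,\ h<0\},\quad h=\log(16|x|)-2\log(1-|y|),$$
in which everything else lives. Here $h$ is psh and continuous on $\{|y|<1\}$, since $-\log(1-|y|)=\sum_{k\ge1}|y|^k/k$. On $M$ we have $|x|<\frac1{16}$, so $(1,0)\notin M$.

From here until the end of Section 13, $n=3$ and the coordinates are $(x,y,t)$.

## 8. The parameters

For $j\ge1$ put
$$\delta_j=4^{-j},\qquad\eta_j=\delta_j/8,\qquad\varepsilon_j=\eta_j/20\ \bigl(\le\tfrac1{640}\bigr).$$
We drop the index $j$ and choose the following successively, each depending only on what precedes it.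

* $x_2=\varepsilon/4$ and $\beta=\dfrac{\varepsilon}{4\log(24/\varepsilon)}$. Then $\beta\log\frac{x_2/2}3=\beta\log\frac\varepsilon{24}=-\frac\varepsilon4$.
* $x_0=3e^{-1/\beta}$. Then $\beta\log(x_0/3)=-1$. Since $e^{-1/\beta}=(\varepsilon/24)^{4/\varepsilon}$ and $4/\varepsilon>2$, we have $x_0<3\varepsilon^2/576<\varepsilon^2/e$, and so $x_0<x_2$.
* $\lambda$ so large that $\varrho:=e^{-\lambda\eta/2}\le\varepsilon x_0$. Then $\varrho\le\varepsilon^3$ and $\varrho\le\varepsilon^2/128$.
* $r=\frac14e^{-\lambda\eta}=\varrho^2/4$, so $r\le\varepsilon/8$; an integer $m\ge4\pi/r$; and $a_l=(1-\varepsilon)e^{2\pi il/m}$, $l=1,\dots,m$.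
* $b=\delta/1200$ and $t_l(x)=\delta+b\,a_l\,x(1-x)$. For $|x|<3$ we have $|x(1-x)|<12$, so $|t_l(x)-\delta|\le12b=\delta/100$.
* $\gamma$ with $0<\gamma\le\delta_j4^{-j-3}$ and $2\delta e^{-3\delta/(16\gamma)}\le b\varrho$; and $c=\gamma/m$.

We use $\log(1-s)\ge-2s$ for $0\le s\le\frac12$. In particular $\log(1-5\varepsilon)\ge-10\varepsilon=-\eta/2$.

## 9. A psh function with poles on the graphs

On $\{|x|<3,|t|<1\}$ let
$$L_j(x,t)=\sum_{l=1}^{m_j}\log\Bigl|1-\frac t{t_{j,l}(x)}\Bigr|,\qquad E(x,t)=|t|+\sum_{j\ge1}c_jL_j(x,t).$$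
Since $0.99\,\delta_j\le|t_{j,l}|\le1.01\,\delta_j$, the quotients are holomorphic and each $L_j$ is psh and continuous.

**Step 1: upper bound, and $E$ is psh.** This step shows that the series makes sense. We have $\log|1-t/t_{j,l}|\le\log(1+2|t|/\delta_j)\le2|t|/\delta_j$, so $L_j\le2m_j|t|/\delta_j$ and, as $c_j=\gamma_j/m_j$ and $\gamma_j\le\delta_j4^{-j-3}$,
$$c_jL_j\le2\cdot4^{-j-3}|t|. \tag{5}$$
Summing, $E\le2|t|$. Each $c_jL_j-2\cdot4^{-j-3}$ is psh and $\le0$, so the partial sums of these functions decrease to a psh function, which is not $\equiv-\infty$ because $L_j(x,0)=0$. Adding back the finite constant $\sum_j 2\cdot4^{-j-3}$ and $|t|$ shows that $E$ is psh. Also $E(x,0)=0$.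

**Step 2: lower bound away from $\delta_j$.** This step shows that $c_jL_j$ is harmless unless $t$ is close to $\delta_j$. *If $|t-\delta_j|\ge\delta_j/4$, then $L_j\ge-3m_j|t|/\delta_j$.* There are three cases.

* $|t|\le\delta_j/2$. Then $|t/t_{j,l}|\le0.51$. On $[0,0.51]$ we have $\log(1-s)\ge-1.4s$, because $-\log(1-s)/s$ is increasing and $-\log0.49<0.714=1.4\cdot0.51$. So $\log|1-t/t_{j,l}|\ge-1.4|t|/(0.99\,\delta_j)\ge-2|t|/\delta_j$.
* $|t|\ge3\delta_j$. Then $|t/t_{j,l}|>2$, so $|1-t/t_{j,l}|>1$, and in fact $L_j\ge0$.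
* Otherwise $|t|\ge\delta_j/2$ and $|t-t_{j,l}|\ge\frac{\delta_j}4-\frac{\delta_j}{100}=0.24\,\delta_j$, so $|1-t/t_{j,l}|\ge0.24/1.01>0.23$. The logarithm is then $\ge-1.5\ge-3|t|/\delta_j$.

Hence, for such $t$,
$$c_jL_j\ge-3\cdot4^{-j-3}|t|, \tag{6}$$
and any sum of such terms over distinct $j$ is $\ge-|t|\cdot\frac3{64}\sum_j4^{-j}=-|t|/64$.

**Step 3: continuity.** If $|t|\ge\tau>0$ and $3\delta_j\le\tau$, then $0\le c_jL_j\le2\cdot4^{-j-3}$. So on $\{|t|>\tau\}$, $E$ is the sum of finitely many continuous $[-\infty,\infty)$-valued functions and a uniformly convergent series of continuous finite functions. Hence $E$ is continuous on $\{t\ne0\}$. Since $0\le E^+\le2|t|$, the function $E^+$ is continuous everywhere, and psh.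

**Step 4: the sets $Z_j$.** We cut out the neighborhoods of the graphs. The closed discs $\{|t-\delta_j|\le\delta_j/4\}$ are disjoint, because $\frac54\delta_{j+1}=\frac5{16}\delta_j<\frac34\delta_j$. Let
$$Z_j=\{|x|<3,\ |t-\delta_j|<\delta_j/4,\ E(x,t)<|t|/2\},\qquad Z=\bigcup_jZ_j .$$
These are open by Step 3. On $Z_j$ we have $\frac34\delta_j<|t|<\frac54\delta_j$, so only finitely many $Z_j$ meet a small neighborhood of a point with $t\ne0$.

**Lemma 4.** Let $|x|<3$ and $|t|<1$.

* **(E1)** If $(x,t)\notin Z$, then $E\ge|t|/2\ge0$. If $t$ lies outside all open discs $|t-\delta_j|<\delta_j/4$, then even $E\ge\frac34|t|$.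
* **(E2)** If $(x,t)\in Z_j$, there is $l$ with $|t-t_{j,l}(x)|<b_j\varrho_j$.
* **(E3)** If $t=t_{j,l}(x)$, then $E=-\infty$, $|t-\delta_j|\le\delta_j/100$, and $(x,t)\in Z_j$.
* **(E4)** If $(x,t)\in\partial Z_j$, then $|t-\delta_j|<\delta_j/4$ and $E(x,t)=|t|/2>\frac38\delta_j=3\eta_j$.

*Proof.* (E1) If $t$ is outside all the open discs, (6) holds for all $j$ and $E\ge|t|-\frac{|t|}{64}\ge\frac34|t|$. If $t$ is in the $j$-th open disc, $(x,t)\notin Z_j$ says exactly $E\ge|t|/2$.

(E2) Since $t$ is outside the other discs, (6) gives $\sum_{i\ne j}c_iL_i\ge-|t|/64$, so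
$$c_jL_j<\tfrac{|t|}2-\tfrac{63}{64}|t|\le-\tfrac{|t|}4\le-\tfrac{3\delta_j}{16}.$$
Since $c_j=\gamma_j/m_j$, the average over $l$ of $\log|1-t/t_{j,l}|$ is $<-3\delta_j/(16\gamma_j)$. So for some $l$, $|1-t/t_{j,l}|<e^{-3\delta_j/(16\gamma_j)}$, and then $|t-t_{j,l}|<1.01\,\delta_je^{-3\delta_j/(16\gamma_j)}\le b_j\varrho_j$ by the choice of $\gamma_j$.

(E3) The term $c_jL_j$ is $-\infty$ and by (5) the other terms have a finite upper bound, so $E=-\infty<|t|/2$. The rest is $|t_{j,l}-\delta_j|\le\delta_j/100$.

(E4) We have $|t-\delta_j|\le\delta_j/4$, so $t\ne0$ and $E$ is continuous at $(x,t)$; thus $E\le|t|/2$. If $|t-\delta_j|=\delta_j/4$, then $t$ is outside all open discs and $E\ge\frac34|t|>|t|/2$, a contradiction. So $|t-\delta_j|<\delta_j/4$. As $Z_j$ is open, $(x,t)\notin Z_j$, hence $E\ge|t|/2$. Finally $|t|>\frac34\delta_j$. $\square$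

**Step 5: $W$ on $Z_j$.** This step makes "$W\approx x(y-a(1-x))$" precise. Let $W_j=xy-(t-\delta_j)/b_j$. Directly from the definition of $t_{j,l}$,
$$W_j-x\bigl(y-a_{j,l}(1-x)\bigr)=-\frac{t-t_{j,l}(x)}{b_j}.$$
So by (E2), for every $(x,t)\in Z_j$ there is $a=a_{j,l}$ such that for all $y$
$$\bigl|W_j-x\bigl(y-a(1-x)\bigr)\bigr|<\varrho_j . \tag{7}$$

## 10. The domain and the function $u$

Let
$$\Omega^0=\{|t|<1,\ (x,y)\in M,\ (x,t)\notin Z,\ \log|y|+E<0\}. \tag{8}$$
For each $j$ (index omitted) put
$$\varphi_1=\log|y|,\qquad\varphi_2=\max\bigl(\log|y|,\beta\log\tfrac{|x|}3\bigr),\qquad\varphi_3=\beta\log\tfrac{|x|}3,$$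
$$g_i=\log|W|+\lambda(\varphi_i+\eta),$$
and let $\Omega^i_j$ be the set of points with
$$(x,t)\in Z_j,\qquad\varphi_i+E^+<0,\qquad g_i<0, \tag{9}$$
and in addition

* for $i=1$: $(x,y)\in M$ and $|y|<1-4\varepsilon$;
* for $i=2$: $1-5\varepsilon<|y|<1$ and $|x|<x_2$;
* for $i=3$: $x_2/2<|x|<3$.

Let $\Omega$ be the union of $\Omega^0$ and all $\Omega^1_j,\Omega^2_j,\Omega^3_j$. The $\Omega^i_j$ are open, being given by strict inequalities between continuous functions over an open set. In words: $\Omega^1_j$ is the part of $Z_j$ with $|y|$ away from $1$, $\Omega^2_j$ is the thin part near $|y|=1$ with $x$ small, and $\Omega^3_j$ consists of the tubes, closed off at $|x|=3$ by $\varphi_3$. Note that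
$$\varphi_i\ge-\eta/2\quad\text{on }\Omega^i_j\text{ for }i=2,3, \tag{10}$$
since there $\varphi_2\ge\log(1-5\varepsilon)\ge-\eta/2$ and $\varphi_3\ge-\varepsilon/4$.

Define
$$\begin{aligned}
u&=u^0:=\max(\log|y|+E^+,\ h,\ \log|t|,\ -1)&&\text{on }\Omega^0,\\
u&=\max\bigl(\log|y|+E^+,\ h,\ \tfrac2\lambda g_1,\ \log|t|,\ -1\bigr)&&\text{on }\Omega^1_j,\\
u&=\max\bigl(\varphi_i+E^+,\ \tfrac2\lambda g_i,\ \log|t|,\ -1\bigr)&&\text{on }\Omega^i_j,\ i=2,3,
\end{aligned}\tag{11}$$
where $\tfrac2\lambda g_i$ means $(2/\lambda)g_i$. On $\Omega^0$, $E=E^+$ by (E1). So every expression in these maxima is negative on the corresponding set.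

Three things must now be shown: the pieces fit together (Section 11), $u$ is continuous and psh on the union (Section 12), and $u\to0$ at the boundary (Section 13).

## 11. How the pieces overlap

Throughout, $(x,t)\in Z_j$, the index $j$ is dropped, and $a$ is as in (7). If $g_i<0$ and $\varphi_i\ge-\eta/2$, then $\log|W|<-\lambda(\varphi_i+\eta)\le-\lambda\eta/2$, so $|W|<\varrho$, and (7) gives the *pinching inequality*
$$|x|\,|y-a(1-x)|<2\varrho . \tag{12}$$

**Lemma 5 (consequences of pinching).** Recall $|a|=1-\varepsilon$.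

* **(A1)** (12), $|y|\le1-4\varepsilon$ and $|x|\le\varepsilon$ imply $|x|<x_0$.
* **(A2)** (12) and $(x,y)\in M$ imply $|x|<\varepsilon^2$.
* **(A3)** (12) and $x_2/2\le|x|\le x_2$ imply $1-2\varepsilon<|y|<1-\varepsilon/2$ and $\varphi_2=\varphi_3$.

*Proof.* (A1) We have $|y-a(1-x)|\ge(1-\varepsilon)(1-|x|)-(1-4\varepsilon)\ge3\varepsilon-|x|\ge2\varepsilon$, so $|x|<\varrho/\varepsilon\le x_0$.

(A2) For $x=0$ this is trivial. In $M$, $|y|<1-4\sqrt{|x|}$ if $x\neq0$, and $|x|\le\sqrt{|x|}/4$ because $|x|<\frac1{16}$. So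
$$|y-a(1-x)|\ge(1-\varepsilon-|x|)-(1-4\sqrt{|x|})\ge3\sqrt{|x|}-\varepsilon .$$
If $\sqrt{|x|}\ge\varepsilon$, this is $\ge2\sqrt{|x|}$, so (12) gives $|x|^{3/2}<\varrho\le\varepsilon^3$, a contradiction.

(A3) By (12), $|y-a(1-x)|<4\varrho/x_2=16\varrho/\varepsilon\le\varepsilon/8$, and $\bigl||a(1-x)|-(1-\varepsilon)\bigr|\le|x|\le\varepsilon/4$. So $\bigl||y|-(1-\varepsilon)\bigr|<\frac38\varepsilon$, which gives the bounds for $|y|$. Moreover $\beta\log(|x|/3)\ge\beta\log\frac{x_2/2}3=-\varepsilon/4>-\varepsilon/2>\log|y|$, so $\varphi_2=\varphi_3$. $\square$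

**Lemma 6 (overlaps).** Let $(x,t)\in Z_j$.

* **(B12)** If $1-5\varepsilon\le|y|\le1-4\varepsilon$, then
$$[(x,y)\in M,\ \varphi_1+E^+<0,\ g_1<0]\iff[|x|\le x_2,\ \varphi_2+E^+<0,\ g_2<0].$$
In that case $|x|<x_0$, $\varphi_1=\varphi_2$ and $h<\log|y|$.
* **(B23)** If $x_2/2\le|x|\le x_2$, then
$$[1-5\varepsilon\le|y|<1,\ \varphi_2+E^+<0,\ g_2<0]\iff[\varphi_3+E^+<0,\ g_3<0].$$
In that case $1-2\varepsilon<|y|<1-\varepsilon/2$ and $\varphi_2=\varphi_3$.
* **(B13)** $\Omega^1_j\cap\Omega^3_j=\emptyset$.

*Proof.* (B12) Here $\varphi_2\ge\varphi_1=\log|y|\ge-\eta/2$, so (12) holds under either bracket. Under the first bracket, (A2) gives $|x|<\varepsilon^2\le\varepsilon$ and then (A1) gives $|x|<x_0$. Under the second, $|x|\le x_2<\varepsilon$ and (A1) gives $|x|<x_0$. Now suppose $|x|<x_0$. Then $|x|<x_2$, and $\beta\log(|x|/3)<-1<\log|y|$, so $\varphi_1=\varphi_2$ and $g_1=g_2$. Also $16|x|<16x_0<16\varepsilon^2\le(1-|y|)^2$, so $(x,y)\in M$, and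
$$h\le\log\frac{16|x|}{16\varepsilon^2}<\log\frac{x_0}{\varepsilon^2}<-1<\log|y| .$$
So each bracket implies the other.

(B23) Under the first bracket $\varphi_2\ge\log|y|\ge-\eta/2$; under the second $\varphi_3\ge-\varepsilon/4\ge-\eta/2$, because $|x|\ge x_2/2$. So (12) holds in both cases, and (A3) gives $1-2\varepsilon<|y|<1-\varepsilon/2$ and $\varphi_2=\varphi_3$, hence $g_2=g_3$. Each bracket implies the other.

(B13) On $\Omega^3_j$, (12) holds by (10). If also $(x,y)\in M$, (A2) gives $|x|<\varepsilon^2<\varepsilon/8=x_2/2$, a contradiction. $\square$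

The last lemma joins $\Omega^0$ to $\Omega^1_j$. It says that for $|y|$ not too near $1$ the condition on $W$ is invisible.

**Lemma 7 (C).** If $(x,t)\in Z_j$, $(x,y)\in M$, $\log|y|+E^+<0$ and $\log|y|\le-3\eta_j$, then the point is in $\Omega^1_j$, and $u=u^0$ there (with $u^0$ given by its formula in (11)).

*Proof.* We have $-3\eta=-60\varepsilon<-8\varepsilon\le\log(1-4\varepsilon)$, so $|y|<1-4\varepsilon$. By (7) and $|x|<\frac1{16}$, $|W|\le\frac1{16}\bigl(1+\frac{17}{16}\bigr)+\varrho<1$. So $g_1\le\lambda(\log|y|+\eta)<0$ (and $g_1=-\infty$ if $y=0$), which puts the point in $\Omega^1_j$. Further $\frac2\lambda g_1\le2\log|y|+2\eta\le\log|y|\le\log|y|+E^+$, where the middle inequality is $\log|y|\le-2\eta$. So the term $\frac2\lambda g_1$ does not contribute to the maximum, and $u=u^0$. $\square$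

## 12. $\Omega$ is open and bounded, and $u$ is continuous and psh

**Step 1: $u$ is well defined.** We check overlaps. Sets $\Omega^i_j$ with different $j$ are disjoint because the $Z_j$ are, and $\Omega^0$ is disjoint from all $\Omega^i_j$ because of the condition $(x,t)\notin Z$. On $\Omega^1_j\cap\Omega^2_j$ we have $1-5\varepsilon<|y|<1-4\varepsilon$, and (B12) gives $\varphi_1=\varphi_2$, $g_1=g_2$, while $h<\log|y|\le\log|y|+E^+$; so the two formulas agree. On $\Omega^2_j\cap\Omega^3_j$ they agree by (B23). The third overlap is empty by (B13).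

**Step 2: the open pieces.** On each open set $\Omega^i_j$, $u$ is a maximum of continuous $[-\infty,\infty)$-valued psh functions ($\varphi_i$, $E^+$, $h$, $\log|W|$, $\log|t|$ are of this kind, and so are their sums with nonnegative coefficients), one of which is the constant $-1$. So $u$ is continuous and psh there.

**Step 3: points of $\Omega^0$.** Since $\Omega^0$ is not open by itself, we show that near each $(x,y,t)\in\Omega^0$ all points belong to $\Omega$, with $u=u^0$. Since $E^+$ is continuous and psh, $u^0$ is a maximum of continuous psh functions, so this is enough. There are three kinds of points.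

* $t\ne0$ and $(x,t)\notin\overline Z$. Then $(x',t')\notin Z$ for $(x',t')$ near $(x,t)$. So near the point $\Omega$ is given by $(x,y)\in M$ and $\log|y|+E<0$, which are open conditions because $E$ is continuous there, and $u=u^0$.
* $t\ne0$ and $(x,t)\in\partial Z_j$ for some $j$. (As only finitely many $Z_j$ come near, a point of $\overline Z$ outside $Z$ is of this kind.) By (E4), $E>3\eta_j$ at the point, and there $\log|y|+E^+<0$. By continuity, all nearby points satisfy $(x',y')\in M$, $\log|y'|+E^+<0$ and $\log|y'|<-3\eta_j$, and $t'$ stays in the $j$-th open disc. If $(x',t')\in Z_j$, Lemma 7 applies. If not, then $(x',t')\notin Z$, and the point is in $\Omega^0$. In both cases it belongs to $\Omega$ with $u=u^0$.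
* $t=0$. Here $\log|y|<0$; choose $\sigma>0$ with $\log|y|<-\sigma$. For nearby points, $(x',y')\in M$, $\log|y'|<-\sigma$ and $E^+\le2|t'|<\sigma$, so $\log|y'|+E^+<0$. If $(x',t')\notin Z$, the point is in $\Omega^0$. If $(x',t')\in Z_j$, then $3\eta_j=\frac38\delta_j\le|t'|/2<\sigma$, so $\log|y'|<-3\eta_j$ and Lemma 7 applies. Again $u=u^0$.

**Step 4: boundedness.** On $\Omega$ we have $|x|<3$ and $|t|<1$. On $\Omega^0,\Omega^1_j,\Omega^2_j$ also $|y|<1$. On $\Omega^3_j$, (12) and $|x|>x_2/2$ give $|y-a(1-x)|<16\varrho/\varepsilon<1$, so $|y|<5$.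

Altogether, $\Omega$ is open and bounded, and $u$ is continuous and psh on $\Omega$ with $-1\le u<0$.

## 13. $u\to0$ at the boundary, and the estimate of $G$

**Step 1: set-up for the boundary behavior.** Let $\Omega\ni z_k=(x_k,y_k,t_k)\to z=(x,y,t)\in\partial\Omega$, and suppose $u(z_k)\le-\sigma<0$ along a subsequence, to which we pass. We show $z\in\Omega$, which is a contradiction since $\Omega$ is open. Every term in the maximum defining $u(z_k)$ is $\le-\sigma$. In particular $\log|t_k|\le-\sigma$, so $|t|<1$.

**Step 2: the case $t=0$.** Suppose $z_k\in\Omega^{i}_{j(k)}$ with $i=i(k)$ for infinitely many $k$. Then $\frac34\delta_{j(k)}<|t_k|\to0$, so $j(k)\to\infty$ along these $k$. For large $k$, $\varphi_i\le\varphi_i+E^+\le u\le-\sigma<-\eta_{j(k)}/2$, so $i=1$ by (10). Thus for all large $k$ we have $z_k\in\Omega^0\cup\bigcup_j\Omega^1_j$, hence $\log|y_k|\le-\sigma$ and $h(x_k,y_k)\le-\sigma$. By continuity of $h$ on $\{|y|<1\}$, $(x,y)\in M$. Since $(x,0)\notin Z$, $E(x,0)=0$ and $\log|y|<0$, we get $z\in\Omega^0$.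

**Step 3: the case $t\ne0$, with $z_k\in\Omega^0$ for infinitely many $k$.** As before $\log|y_k|\le-\sigma$ and $h(x_k,y_k)\le-\sigma$ give $(x,y)\in M$. Also $(x,t)\notin Z$ because $Z$ is open, and $\log|y|+E\le-\sigma$ by continuity of $E$ at $t\ne0$. So $z\in\Omega^0$.

**Step 4: the case $t\ne0$, with $z_k\in\Omega^i_j$.** After passing to a subsequence $i,j$ are fixed, since only finitely many $Z_j$ meet a neighborhood of $z$. If $|x|=3$, then $i=3$ (for $i=1,2$, $|x_k|$ is less than $\frac1{16}$ or $x_2$), and $u(z_k)\ge\beta\log(|x_k|/3)\to0$, impossible. So $|x|<3$ and $(x,t)\in\overline{Z_j}$.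

Suppose first $(x,t)\in\partial Z_j$. By (E4) eventually $E^+(x_k,t_k)>3\eta$, so $\varphi_i<-3\eta$ at $z_k$, and $i=1$ by (10). In the limit $(x,y)\in M$ (from $\log|y_k|\le-\sigma$ and $h\le-\sigma$) and $\log|y|+E\le-\sigma$. Moreover $(x,t)\notin Z$, since $Z_j$ is open and $t$ is in the $j$-th disc. So $z\in\Omega^0$.

Now let $(x,t)\in Z_j$. By continuity, $\varphi_i+E^+\le-\sigma$ and $g_i\le-\lambda\sigma/2$ at $z$, so (9) holds at $z$. It remains to check the extra conditions.

* $i=1$. In the limit $h\le-\sigma$ and $\log|y|\le-\sigma$, so $(x,y)\in M$, and $|y|\le1-4\varepsilon$. If $|y|<1-4\varepsilon$, then $z\in\Omega^1_j$. If $|y|=1-4\varepsilon$, then $z\in\Omega^2_j$ by (B12), since then $|x|<x_0<x_2$.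
* $i=2$. In the limit $|y|\ge1-5\varepsilon$, $|x|\le x_2$, and $|y|<1$ because $\log|y|\le\varphi_2\le-\sigma$. If $|y|=1-5\varepsilon$, then $z\in\Omega^1_j$ by (B12). Otherwise, if $|x|=x_2$, then $z\in\Omega^3_j$ by (B23). Otherwise $z\in\Omega^2_j$.
* $i=3$. In the limit $|x|\ge x_2/2$. If $|x|=x_2/2$, then $z\in\Omega^2_j$ by (B23). Otherwise $z\in\Omega^3_j$.

Hence $u(z)\to0$ as $z\to\partial\Omega$. We have not shown that $\Omega$ is connected, so let $\Omega_*$ be the connected component of $\Omega$ containing the origin, which lies in $\Omega^0$. Since $\partial\Omega_*\subset\partial\Omega$, $\Omega_*$ is a bounded hyperconvex domain.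

**Step 5: the discs lie in $\Omega_*$.** Fix $j$ and drop the index. We verify that the vertical disc, a segment leading to it, and the thickened discs are in $\Omega$ and connected to the origin.

(a) *$\{(0,y,\delta):|y|<1\}\subset\Omega$.* By (E3), $(0,\delta)=(0,t_l(0))\in Z_j$ and $E^+=0$ there. Also $W=0$, so $g_1=g_2=-\infty$; $\varphi_1=\varphi_2=\log|y|<0$; and $(0,y)\in M$. So the point is in $\Omega^1_j$ for $|y|<1-4\varepsilon$ and in $\Omega^2_j$ for $1-5\varepsilon<|y|<1$.

(b) *$\{(0,0,\tau):0\le\tau\le\delta\}\subset\Omega$.* Here $\log|y|=-\infty$ and $(0,0)\in M$. The point is in $\Omega^0$ if $(0,\tau)\notin Z$, and in $\Omega^1_i$ if $(0,\tau)\in Z_i$, since there $\varphi_1=g_1=-\infty$.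

(c) *Let $F_l(x,\xi)=(x,\ a_l(1-x)+\xi,\ t_l(x))$. Then $F_l(D_3\times D_r)\subset\Omega$.* By (E3), $(x,t_l(x))\in Z_j$ and $E^+=0$. Moreover
$$W=x\bigl(a_l(1-x)+\xi\bigr)-a_lx(1-x)=x\xi,$$
so $|W|<3r<e^{-\lambda\eta}$, and $g_i<\lambda\varphi_i$ whenever $\varphi_i$ is finite. For $x_2/2<|x|<3$, $\varphi_3<0$ is finite, so $g_3<0$ and the point lies in $\Omega^3_j$. For $|x|<x_2=\varepsilon/4$ and $y=a_l(1-x)+\xi$, using $r\le\varepsilon/8$,
$$1-2\varepsilon<(1-\varepsilon)\bigl(1-\tfrac\varepsilon4\bigr)-r\le|y|\le(1-\varepsilon)\bigl(1+\tfrac\varepsilon4\bigr)+r<1-\tfrac\varepsilon2,$$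
so $\varphi_2<0$ is finite, $g_2<0$, and the point lies in $\Omega^2_j$.

The segment in (b) joins the origin to $(0,0,\delta)$, which lies on the disc in (a); and $F_l(0,0)=(0,a_l,\delta)$ lies on that disc too. So all these connected sets lie in $\Omega_*$. For all $l$,
$$F_l(1,0)=(1,0,\delta_j)=:w_j\in\Omega_* .$$

**Step 6: the two-stage estimate.** First the disc principle, from $w_j$ to the circle $|y|=1-\varepsilon$ in the disc (a); then the maximum principle on that disc. Let $v$ be a competitor for $G_{\Omega_*}(\cdot,w_j)$ and let $|\xi|<r/3$. Put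
$$f(\zeta)=F_l\Bigl(3\,\frac{\zeta+\frac13}{1+\frac\zeta3},\ -3\zeta\xi\Bigr),\qquad|\zeta|<1 .$$
The first argument lies in $D_3$ and the second in $D_r$, so $f(D)\subset\Omega_*$ by Step 5. Moreover $f(0)=F_l(1,0)=w_j$ and $f(-\frac13)=F_l(0,\xi)=(0,a_l+\xi,\delta_j)$. Lemma 1 gives $v(0,a_l+\xi,\delta_j)\le\log\frac13$. Every point of the circle $|y|=1-\varepsilon_j$ is within $\pi/m\le r/4<r/3$ of some $a_l$. So $v(0,y,\delta_j)\le-\log3$ on $|y|=1-\varepsilon_j$. On the disc (a), $v(0,\cdot,\delta_j)$ is subharmonic or $\equiv-\infty$, so by the maximum principle the same bound holds for $|y|\le1-\varepsilon_j$. Taking the supremum over $v$,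
$$G_{\Omega_*}\bigl((0,y,\delta_j),w_j\bigr)\le-\log3\qquad(|y|\le1-\varepsilon_j,\ j\ge1). \tag{13}$$

**Step 7: the limit points.** We have $w_j\to w_0=(1,0,0)$. Since $t\ne0$ on $Z$ and $E(x,0)=0$, the slice of $\Omega$ at $t=0$ is $M$. As $(1,0)\notin M$, $w_0\notin\Omega$, so $w_0\in\partial\Omega_*$. Also $p_j=(0,0,\delta_j)\to p=(0,0,0)\in\Omega_*$, and (13) with $y=0$ gives $e^{G_{\Omega_*}(p_j,w_j)}\le\frac13$ for all $j$. So $G_{\Omega_*}(\cdot,w)$ does not tend to $0$ locally uniformly as $w\to\partial\Omega_*$, and no continuous extension can have the value $1$ at $(p,w_0)$. This is Theorem 2 for $n=3$, except for its last sentence.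

## 14. Higher dimensions, and values other than $1$

**Step 1: from $n=3$ to $n>3$.** Take $\Omega_*\times D^{n-3}$. It is hyperconvex: with $u$ the exhaustion on $\Omega_*$, the function $\max(u(z),|\zeta_1|-1,\dots,|\zeta_{n-3}|-1)$ is negative, psh, and tends to $0$ at the boundary. If $v$ is a competitor on the product with pole $(w,0)$, then $v(\cdot,0)$ is a competitor on $\Omega_*$ with pole $w$, or $\equiv-\infty$. Hence
$$G_{\Omega_*\times D^{n-3}}\bigl((z,0),(w,0)\bigr)\le G_{\Omega_*}(z,w).$$
So the points $(p_j,0)\to(p,0)$ and $(w_j,0)\to(w_0,0)\in\partial(\Omega_*\times D^{n-3})$ have the bound $-\log3$, with $(p,0)$ interior.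

**Step 2: no other value is possible.** This is the only place where we cite Błocki–Pflug (*Hyperconvexity and Bergman completeness*, Nagoya Math. J. 151 (1998)): for bounded hyperconvex $\Omega\subset\mathbb C^n$, $\|G_\Omega(\cdot,w)\|_{L^n(\Omega)}\to0$ as $w\to\partial\Omega$. Let $\Omega\subset\mathbb C^n$ be the domain just found, and write $p_j\to p$, $w_j\to w_0$ for its points. Let $B\subset\Omega$ be a ball around $p$. If $|G_\Omega(\cdot,w_j)|\ge c>0$ on $B$ for infinitely many $j$, then $\|G_\Omega(\cdot,w_j)\|_{L^n}\ge c\operatorname{vol}(B)^{1/n}$ for these $j$, a contradiction. So $\inf_B|G_\Omega(\cdot,w_j)|\to0$. Applying this to balls $B(p,1/k)$, $k$ large, there are $J_k<J_{k+1}<\cdots$ such that for $j\ge J_k$ some point of $B(p,1/k)$ has $|G_\Omega(\cdot,w_j)|<1/k$. Choosing such a point for $J_k\le j<J_{k+1}$ gives $z_j'\to p$ with $G_\Omega(z_j',w_j)\to0$. So $e^{G_\Omega(z_j',w_j)}\to1$ while $e^{G_\Omega(p_j,w_j)}\le\frac13$, and both sequences of pairs tend to $(p,w_0)$. Hence $e^{G_\Omega}$ has no continuous extension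 to $(\Omega\times\Omega)\cup\{(p,w_0)\}$ at all. $\blacksquare$
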